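\title{Unary NP-hardness of single-machine hierarchical scheduling with tardy jobs as the primary criterion}

\begin{abstract}
We consider single-machine scheduling in which the (weighted) number of tardy jobs is minimized first and, among the schedules that achieve this minimum, the total completion time or the total tardiness is minimized. We prove that $1\|\mathrm{Lex}(\sum w_jU_j,\sum C_j)$ and $1\|\mathrm{Lex}(\sum U_j,\sum T_j)$ are NP-hard in the strong sense. This confirms the conjecture that $1\|\mathrm{Lex}(\sum w_jU_j,\sum C_j)$ and $1\|\mathrm{Lex}(\sum w_jU_j,\sum T_j)$ are unary NP-hard. In both reductions the secondary criterion equals a constant plus half a squared Euclidean distance between the multiset of lengths of the tardy jobs and a prescribed multiset, up to nonnegative terms in the second reduction. We also show that both weighted problems are pseudo-polynomially solvable when the number of distinct due dates is bounded by a constant.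
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Jobs $J_1,\dots,J_n$ are to be processed on one machine. All are available at time $0$, and job $J_j$ has a processing time (or \emph{length}) $p_j$, a due date $d_j$ and a weight $w_j$, all nonnegative integers. The machine is never idle, so a \emph{schedule} is a permutation of the jobs, and the completion time $C_j$ of $J_j$ is the sum of $p_j$ and the lengths of the jobs that precede $J_j$. The job $J_j$ is \emph{tardy} if $C_j>d_j$ and \emph{early} otherwise. Put $U_j=1$ if $J_j$ is tardy and $U_j=0$ if it is early, and let $T_j=\max\{0,C_j-d_j\}$ be its \emph{tardiness}. For a set $X$ of jobs, $P(X)$ is the sum of their lengths, and $P=\sum_jp_j$.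

A criterion $f(C_1,\dots,C_n)$ is \emph{regular} if it is nondecreasing in the completion times; $\sum w_jU_j$, $\sum U_j$, $\sum C_j$ and $\sum T_j$ are regular. Given two regular criteria $f$ and $g$, call a schedule \emph{primary-optimal} if it minimizes $f$. The \emph{primary-secondary} (or hierarchical) problem $1\|\mathrm{Lex}(f,g)$ asks for a schedule that minimizes $g$ among the primary-optimal schedules. With $f=\sum w_jU_j$ one first loses as little weight as possible to missed due dates, and then uses the remaining freedom to finish the jobs early on average ($g=\sum C_j$) or to keep the tardy jobs from being very late ($g=\sum T_j$).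

\subsection*{Complexity terms}
An optimization problem is \emph{binary NP-hard} if an NP-complete problem can be solved in polynomial time with the help of a procedure that returns an optimal solution, all numbers being written in binary. It is \emph{unary NP-hard} (NP-hard in the strong sense) if this remains true when its numbers are written in unary. An algorithm is \emph{pseudo-polynomial} if its running time is polynomial in the number of jobs and the largest number in the input; a unary NP-hard problem has no such algorithm unless $\mathrm{P}=\mathrm{NP}$. A problem is \emph{ordinary NP-hard} if it is binary NP-hard and pseudo-polynomially solvable.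

Huo, Leung and Zhao \cite{HLZ} proved that $1\|\mathrm{Lex}(\sum U_j,\sum C_j)$ and $1\|\mathrm{Lex}(\sum U_j,\sum T_j)$ are binary NP-hard. In \cite{Source} the weighted problems
\[
1\|\mathrm{Lex}\Big(\sum w_jU_j,\sum C_j\Big)\qquad\text{and}\qquad 1\|\mathrm{Lex}\Big(\sum w_jU_j,\sum T_j\Big),
\]
numbered (24) and (25) there, are listed as binary NP-hard problems for which it is unknown whether they are pseudo-polynomially solvable or unary NP-hard, and it is conjectured \cite[Conjecture~5]{Source} that both are unary NP-hard.

\subsection*{Which answer to expect}
Taken one at a time, the criteria of the first problem do not point to unary hardness. The sum $\sum C_j$ is minimized by processing the jobs in order of nondecreasing length, the \emph{SPT order} (Lemma~\ref{lem:spt}). The sum $\sum w_jU_j$ is minimized by a knapsack-type dynamic program. Indeed, let $E$ be a set of jobs that are early in some schedule. Moving $E$ to the front delays none of its jobs. If then $J\in E$ immediately precedes $J'\in E$ and has the larger due date, exchanging them keeps both early, since $J$ now completes when $J'$ did. So $E$ can be made early if and only if it is early when processed first in order of nondecreasing due dates. Scanning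 the jobs in this order, and recording for each load $\ell\in\{0,\dots,P\}$ the largest weight of a selected set of total length $\ell$, where $J_j$ may be added if $\ell+p_j\le d_j$, solves the problem in pseudo-polynomial time.

This program succeeds because the primary criterion sees only \emph{which} jobs are early, and one number summarizes the choices made so far. The secondary criterion also sees \emph{where} a job is processed. With $k$ distinct due dates the time axis falls into $k+1$ intervals, and the natural dynamic program must remember a load for each of them. One therefore expects pseudo-polynomial algorithms for bounded $k$, and room for unary hardness when $k$ grows with the input. Both expectations are correct.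

\begin{theorem}\label{thm:A}
The problem $1\|\mathrm{Lex}(\sum w_jU_j,\sum C_j)$ is unary NP-hard.
\end{theorem}

\begin{theorem}\label{thm:B}
The problem $1\|\mathrm{Lex}(\sum U_j,\sum T_j)$ is unary NP-hard. Consequently $1\|\mathrm{Lex}(\sum w_jU_j,\sum T_j)$ is unary NP-hard, even with unit weights.
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} together prove the conjecture.

\begin{theorem}\label{thm:C}
For every fixed $k\ge1$, the problems $1\|\mathrm{Lex}(\sum w_jU_j,\sum C_j)$ and $1\|\mathrm{Lex}(\sum w_jU_j,\sum T_j)$ restricted to instances with at most $k$ distinct due dates are pseudo-polynomially solvable. They are binary NP-hard already for $k=1$. Hence for every fixed $k$ they are ordinary NP-hard.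
\end{theorem}

\begin{corollary}\label{cor:D}
The following problems are unary NP-hard: minimize $\lambda\sum w_jU_j+\sum C_j$, and minimize $\lambda\sum U_j+\sum T_j$, where $\lambda$ is part of the input; minimize $\sum C_j$ subject to $\sum w_jU_j\le V$, and minimize $\sum T_j$ subject to $\sum U_j\le V$, where $V$ is part of the input.
\end{corollary}

We do not settle whether $1\|\mathrm{Lex}(\sum U_j,\sum C_j)$ is unary NP-hard; Remark~\ref{rem:unit} says where our two constructions break down for it.

\subsection*{Form of the reductions}
For Theorems~\ref{thm:A} and~\ref{thm:B} we reduce to the \emph{threshold question}: given an instance and an integer $Q$, does some primary-optimal schedule have secondary value at most $Q$? An optimal schedule answers this question. The source problems have a size parameter $m$ and a target sum $B$, and they are \emph{strongly NP-complete}: they remain NP-complete when their numbers are bounded by a fixed polynomial in the input length. A reduction that runs in time polynomial in $m$ and $B$ and produces numbers bounded by a polynomial in $m$ and $B$ then runs in polynomial time even if its output is written in unary, and this proves unary NP-hardness. Source instances that a direct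 polynomial-time test decides are sent to the instance with one job, $p_1=w_1=1$, $d_1=0$, with $Q=1$ for the answer yes and $Q=0$ for the answer no. We exclude such instances below by the words ``we may assume''.

\section{Profiles}\label{sec:profiles}

Both reductions rest on writing a sum of completion times as a squared norm. For a finite set $X$ of jobs, the \emph{profile} of $X$ is the vector $\pi(X)=(\pi_t(X))_{t\ge1}$, indexed by the positive integers, in which $\pi_t(X)$ is the number of jobs in $X$ of length at least $t$. For example, four jobs of lengths $1,1,4,4$ have profile $(4,2,2,2,0,\dots)$. For finitely supported vectors put $\langle u,v\rangle=\sum_tu_tv_t$ and $\|u\|^2=\langle u,u\rangle$. The profile of a single job of length $p$ has $p$ ones followed by zeros, and two such vectors, for lengths $p$ and $p'$, have inner product $\min(p,p')$. This gives the first three of the following facts.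
\begin{itemize}
\item[(P1)] If $X\cap Y=\emptyset$, then $\pi(X\cup Y)=\pi(X)+\pi(Y)$.
\item[(P2)] $\sum_t\pi_t(X)=P(X)$.
\item[(P3)] $\langle\pi(X),\pi(Y)\rangle=\sum_{J\in X}\sum_{J'\in Y}\min(p_J,p_{J'})$.
\item[(P4)] If all lengths are positive, then $\pi(X)=\pi(Y)$ if and only if $X$ and $Y$ have the same multiset of lengths.
\end{itemize}
Fact (P4) holds because $\pi_t(X)-\pi_{t+1}(X)$ is the number of jobs of length exactly $t$.

\begin{lemma}\label{lem:spt}
Let a set $X$ of jobs be processed contiguously from time $s$. Then
\[
\sum_{J\in X}C_J\ \ge\ |X|\,s+\tfrac12\|\pi(X)\|^2+\tfrac12P(X),
\]
with equality in SPT order.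
\end{lemma}

\begin{proof}
The completion time of $J$ is $s+p_J$ plus the lengths of the jobs of $X$ before $J$. Summing over $J$, each unordered pair of distinct jobs contributes the length of the one processed first. Hence $\sum_{J\in X} C_J\ge|X|s+P(X)+\sum_{\{J,J'\}}\min(p_J,p_{J'})$, with equality in SPT order. By (P3), $\|\pi(X)\|^2=P(X)+2\sum_{\{J,J'\}}\min(p_J,p_{J'})$, and the claim follows.
\end{proof}

The second tool is an identity. It describes $m$ blocks, each obtained from a common set with profile $M+g$ by removing a subset with profile $\tau_i$, together with one further block that collects everything removed.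

\begin{lemma}\label{lem:square}
Let $M,g,\tau_1,\dots,\tau_m$ be finitely supported vectors and $N=\sum_i\tau_i$. Then
\[
\sum_{i=1}^m\|M+g-\tau_i\|^2+\|N\|^2=m\|M+g\|^2-\|M\|^2+\|N-M\|^2+\sum_{i=1}^m\big(\|\tau_i\|^2-2\langle g,\tau_i\rangle\big).
\]
\end{lemma}

\begin{proof}
The left side equals $m\|M+g\|^2-2\langle M,N\rangle-2\sum_i\langle g,\tau_i\rangle+\sum_i\|\tau_i\|^2+\|N\|^2$, and $\|N\|^2-2\langle M,N\rangle=\|N-M\|^2-\|M\|^2$.
\end{proof}

\section{The idea on two groups of four jobs}\label{sec:example}

To encode a problem in which $3m$ numbers must be split into $m$ triples of equal sum, we create $m$ \emph{groups} of jobs, each containing a full copy of the numbers. The primary criterion can force each group to give up, as tardy jobs, a subset with the right sum. It cannot make the groups cooperate: nothing in it prevents all groups from giving up the same subset. The task of the secondary criterion is to prefer, strictly, those choices in which the subsets together use every number exactly once. The term $\|N-M\|^2$ in Lemma~\ref{lem:square} does this, provided the last sum in that lemma is under control. The smallest case shows both the mechanism and the obstacle.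

\begin{example}\label{ex:two}
Take two groups, each with jobs of lengths $1,2,3,4$. In group $1$ the due date is $5$ and a job of length $p$ has weight $2p$; in group $2$ the due date is $10$ and the weight is $p$. If $E_1,E_2$ are the early sets, the early weight is $P(E_1)+\big(P(E_1)+P(E_2)\big)\le5+10$. Equality is possible, and it holds exactly when $P(E_1)=P(E_2)=5$. So in a primary-optimal schedule $E_1$ fills $[0,5]$, $E_2$ fills $[5,10]$, and the tardy sets $R_1,R_2$, each with lengths $\{1,4\}$ or $\{2,3\}$, form a tail in $[10,20]$. The start times and sizes of the three blocks are the same in all cases, so we compare the sums of completion times measured from the start of each block, in SPT order. These sums are $1+5=6$ for $\{1,4\}$ and $2+5=7$ for $\{2,3\}$; the three possible tails give $1+2+6+10=19$, $1+3+6+10=20$ and $2+4+7+10=23$. Here $M=(4,3,2,1)$, and $\|\tau\|^2$ is $7$ for $\{1,4\}$ and $9$ for $\{2,3\}$.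
\begin{center}
\begin{tabular}{c|ccc|cc}
$R_1,\ R_2$ & early blocks & tail & total & $\tfrac12\|N-M\|^2$ & $\tfrac12\sum_i\|\tau_i\|^2$\\
\hline
$\{1,4\},\{1,4\}$ & $7+7$ & $19$ & $33$ & $1$ & $7$\\
$\{1,4\},\{2,3\}$ & $7+6$ & $20$ & $33$ & $0$ & $8$\\
$\{2,3\},\{2,3\}$ & $6+6$ & $23$ & $35$ & $1$ & $9$
\end{tabular}
\end{center}
The total is $25$ plus the last two columns, as Lemma~\ref{lem:square} with $g=0$ predicts. The distance term favors the middle row, where the tardy jobs use each length once, but the term $\sum_i\|\tau_i\|^2$ cancels this advantage and the first row ties with it.

The remedy is to choose $g$. For a pair of lengths $p<q$ we have $\|\tau\|^2=3p+q$. If every early block also contains a \emph{dummy} job of length $\ell$ with $p\le\ell\le q$, and $g$ is its profile, then $\langle g,\tau\rangle=p+\ell$ and $\|\tau\|^2-2\langle g,\tau\rangle=p+q-2\ell$, which depends only on the sum $p+q$. So add to each group a dummy of length $2$, with weight $5$ in group $1$ and $3$ in group $2$ (one more than the rule gives), and move the due dates to $7$ and $14$. The early weight is now at most $7+14+2$, with equality exactly when both dummies are early and both early loads are $7$. The tardy sets are as before. The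 early blocks are $\{2,2,3\}$ with sum $2+4+7=13$ or $\{1,2,4\}$ with sum $1+3+7=11$, and the three totals become $13+13+19=45$, $13+11+20=44$ and $11+11+23=45$, that is, $44+\tfrac12\|N-M\|^2$.
\end{example}

The dummy works because one length separates the shorter job from the longer job in \emph{every} admissible tardy set. For triples we need two dummies, and a source problem in which the first, second and third members of the triples can be placed in three disjoint ranges. This dictates the choice of numerical $3$-dimensional matching in the next section.

\section{Weighted number of tardy jobs, then total completion time}\label{sec:A}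

We prove Theorem~\ref{thm:A} by reduction from \textsc{Numerical 3-Dimensional Matching}, which is strongly NP-complete \cite[SP16]{GJ}: given positive integers $x_1,\dots,x_m$, $y_1,\dots,y_m$, $z_1,\dots,z_m$ and $B$, can these $3m$ elements be partitioned into $m$ triples, each consisting of one $x$, one $y$ and one $z$ with sum $B$? We may assume that all values are less than $B$, that their total is $mB$, and that $x_a+y_b+z_c=B$ for some $a,b,c$; otherwise the answer is no.

\subsection*{The instance}
Each group $i=1,\dots,m$ consists of
\begin{itemize}
\item $3m$ \emph{regular} jobs of lengths $20B+x_j$ (type $x$), $24B+y_j$ (type $y$) and $32B+z_j$ (type $z$), $j=1,\dots,m$;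
\item two \emph{dummies} of lengths $24B$ and $32B$.
\end{itemize}
The regular lengths of a group sum to $S=76mB+mB=77mB$. Let $A=77B$ be the load that each group is to give up and $\Delta=S+56B-A>0$ the load that it keeps. All jobs of group $i$ have due date $D_i=i\Delta$, and $D_0=0$. In group $i$ a regular job of length $p$ has weight $(m+1-i)p$ and a dummy of length $p$ has weight $(m+1-i)p+1$.

The offsets serve three purposes. They are close enough to each other that a load of $A$ needs exactly three jobs. Written as $20B+4B\cdot r$ with codes $r=0,1,3$, they force one job of each type. And the dummies separate the types: lengths of type $x$ lie below $24B$, those of type $y$ between $24B$ and $32B$, and those of type $z$ above $32B$.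

\begin{lemma}\label{lem:A1}
A set of regular jobs of one group has total length $A$ if and only if it consists of one job of each type and the corresponding values satisfy $x+y+z=B$. We call such a set \emph{admissible}.
\end{lemma}

\begin{proof}
One job of each type with $x+y+z=B$ gives $76B+B=A$. Conversely, every regular length lies strictly between $20B$ and $33B$, so at most two jobs sum to less than $66B$ and at least four jobs sum to more than $80B$. Hence there are three jobs, with total $60B+4Br+s$, where $r$ is the sum of their codes and $s$, the sum of their values, satisfies $0<s<3B$. From $4Br+s=17B$ we get $s\equiv B\pmod{4B}$, so $s=B$ and $r=4$. Three codes from $\{0,1,3\}$ without a $3$ sum to at most $3$, and with two or more $3$'s to at least $6$. So there is exactly one $3$ and the other two codes sum to $1$: the codes are $0,1,3$.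
\end{proof}

\subsection*{The primary criterion}
The weights are chosen so that the early weight is the sum of the $m$ loads that the due dates constrain.

\begin{lemma}\label{lem:A2}
The maximum total weight of early jobs is $\sum_iD_i+2m$. A schedule is primary-optimal if and only if there are admissible sets $R_1,\dots,R_m$, with $R_i$ in group $i$, such that for each $i$ the jobs of group $i$ outside $R_i$ occupy $[D_{i-1},D_i]$ and the jobs of $R_1\cup\dots\cup R_m$ are processed from $D_m$ on. The order inside these $m+1$ blocks is arbitrary.
\end{lemma}

\begin{proof}
Let $E_i$ be the early set of group $i$ in some schedule and $\epsilon$ the number of early dummies. The early jobs of groups $1,\dots,i$ all finish by $D_i$, so $\sum_{h\le i}P(E_h)\le D_i$. The early weight is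
\[
\sum_{h=1}^m(m+1-h)P(E_h)+\epsilon=\sum_{i=1}^m\sum_{h\le i}P(E_h)+\epsilon\ \le\ \sum_{i=1}^mD_i+2m,
\]
with equality if and only if all dummies are early and $\sum_{h\le i}P(E_h)=D_i$ for all $i$.

Consider a schedule of the form described in the lemma; the blocks fit because group $i$ without $R_i$ has load $S+56B-A=\Delta$. The jobs in $[D_{i-1},D_i]$ are early. The jobs processed from $D_m$ on have positive length and are tardy. So the equality conditions hold. Such a schedule exists, since the jobs with values $x_a,y_b,z_c$ form an admissible set in every group; this is the only use of that assumption. Hence the bound is the maximum.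

Conversely, in a primary-optimal schedule equality holds. The early jobs of groups $1,\dots,i$ lie in $[0,D_i]$ and have total length $D_i$, so they fill this interval, and no other job is processed in it because all lengths are positive. Thus $E_i$ occupies $[D_{i-1},D_i]$ and the tardy jobs come after $D_m$. The tardy set $R_i$ of group $i$ contains no dummy and has load $S+56B-\Delta=A$, so it is admissible by Lemma~\ref{lem:A1}.
\end{proof}

The extra unit in the weight of the dummies is needed: if $x_j+z_k=B$ for some $j,k$, then the jobs of lengths $20B+x_j$ and $32B+z_k$ and the dummy of length $24B$ also have total length $A$.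

\subsection*{The secondary criterion}
Let $M$ be the profile of the regular jobs of one group and $g$ the profile of its two dummies. For admissible $R_1,\dots,R_m$ let $\tau_i=\pi(R_i)$ and $N=\sum_i\tau_i$, and let $G$ be the least value of $\sum C_j$ over the primary-optimal schedules with these tardy sets.

\begin{lemma}\label{lem:A3}
$G=Q+\tfrac12\|N-M\|^2$, where
\[
Q=(3m-1)\sum_{i=1}^mD_{i-1}+3mD_m+\tfrac12m\Delta+\tfrac12mA+\tfrac12\big(m\|M+g\|^2-\|M\|^2\big)-\tfrac{83}{2}mB
\]
is an integer that depends only on the instance.
\end{lemma}

\begin{proof}
The early block of group $i$ has $3m+2-3=3m-1$ jobs, starts at $D_{i-1}$, has load $\Delta$ and, by (P1), profile $M+g-\tau_i$. The tail has $3m$ jobs, starts at $D_m$, has load $mA$ and profile $N$. The orders inside the blocks are free, so Lemma~\ref{lem:spt} gives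
\[
G=(3m-1)\sum_iD_{i-1}+3mD_m+\tfrac12m\Delta+\tfrac12mA+\tfrac12\Big(\sum_i\|M+g-\tau_i\|^2+\|N\|^2\Big).
\]
By Lemma~\ref{lem:square} it remains to show that $\|\tau_i\|^2-2\langle g,\tau_i\rangle=-83B$. Let $p_x,p_y,p_z$ be the lengths in $R_i$, so that $p_x<24B<p_y<32B<p_z$. Among the nine ordered pairs of jobs of $R_i$, the minimum length is $p_x$ for five, $p_y$ for three and $p_z$ for one, so $\|\tau_i\|^2=5p_x+3p_y+p_z$ by (P3). Also by (P3),
\[
\langle g,\tau_i\rangle=\sum_{p\in\{p_x,p_y,p_z\}}\big(\min(p,24B)+\min(p,32B)\big)=2p_x+(24B+p_y)+(24B+32B).
\]
Therefore $\|\tau_i\|^2-2\langle g,\tau_i\rangle=p_x+p_y+p_z-160B=A-160B=-83B$. Finally $G$ is an integer, and $\|N-M\|^2\equiv\sum_t(N_t-M_t)=mA-S=0\pmod 2$ by (P2), so $Q$ is an integer.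
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:A2} and~\ref{lem:A3}, a primary-optimal schedule with $\sum C_j\le Q$ exists if and only if there are admissible $R_1,\dots,R_m$ with $N=M$. By (P4), $N=M$ means that the $3m$ tardy lengths form the multiset of regular lengths of one group. The three types occupy disjoint ranges, so this means that the $x$-values occurring in $R_1,\dots,R_m$ form the multiset $\{x_1,\dots,x_m\}$, and the same holds for the $y$-values and for the $z$-values.

If this is the case, match the $m$ sets $R_i$ bijectively to indices $j$ with the same $x$-value, and do the same for $y$ and $z$; the result is a partition into $m$ triples of sum $B$. Conversely, given such a partition, let $R_i$ be the jobs of group $i$ that correspond to the $i$th triple; these sets are admissible and $N=M$.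

The instance has $m(3m+2)$ jobs. Lengths, due dates and weights are bounded by a polynomial in $m$ and $B$, and so is $Q$, because $M+g$ has entries at most $3m+2$ and vanishes from index $33B$ on. All are computed in time polynomial in $m$ and $B$.
\end{proof}

\section{Number of tardy jobs, then total tardiness}\label{sec:B}

Two features of Section~\ref{sec:A} are no longer available. First, unit weights count jobs and cannot measure load. With lengths that are nearly equal, the primary criterion still fixes the total number of tardy jobs, but for the first $i$ groups it yields only lower bounds on the number and on the load of the tardy jobs. The secondary criterion has to make these bounds tight. Second, early jobs have tardiness $0$, so the early blocks no longer supply the cross term $-\langle M,N\rangle$ that completes $\tfrac12\|N\|^2$ to a square. On the other hand a tardy job costs $C_j-d_j$, so any term that is a sum over the tardy jobs can be written into the due dates. We use this to create both the cross term and a penalty for slack in the load bounds. The terms $\|\tau_i\|^2$, which came from the early blocks, disappear, so no dummies and no types are needed.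

We reduce from \textsc{3-Partition}, which is strongly NP-complete \cite{GJ}: given integers $a_1,\dots,a_{3m}$ and $B$ with $\sum_ja_j=mB$ and $B/4<a_j<B/2$, can the indices be partitioned into $m$ triples, each with $a$-sum $B$? We may assume that $m\ge2$ (for $m=1$ the answer is yes) and that $a_u+a_v+a_w=B$ for some distinct $u,v,w$ (otherwise the answer is no).

\subsection*{The instance}
Put
\begin{gather*}
L=3mB,\qquad q_j=L+a_j,\qquad A=3L+B,\qquad S=\sum_jq_j=mA,\\
\Delta=S-A=(m-1)A,\qquad \Lambda=2mB,\qquad H=\Delta+\Lambda,\qquad D_i=iH.
\end{gather*}
Each group $i=1,\dots,m$ consists of
\begin{itemize}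
\item \emph{regular} jobs $J_{ij}$, $j=1,\dots,3m$, of length $q_j$ and due date $d_{ij}=D_i-\delta_{ij}$, where
\[
\delta_{ij}=\sum_{k=1}^{3m}\max\{0,a_j-a_k\}+(m-i)a_j;
\]
\item one \emph{filler} of length $\Lambda$ and due date $D_i$.
\end{itemize}
Since $|a_j-a_k|<B/4$ and $a_j<B/2$, we have $0\le\delta_{ij}\le3m\cdot\frac B4+m\cdot\frac B2<\Lambda$. In particular all due dates are positive, those of group $i$ are at most $D_i$, and every job has length less than $L+\frac B2$.

The filler makes room for the perturbations $\delta_{ij}$. Processed last in its group, it lets the regular jobs finish by $D_i-\Lambda$, before any of their due dates, while the load is still counted up to $D_i$. Precisely, let $I_1,\dots,I_m$ be triples of distinct indices, not necessarily disjoint, each with $a$-sum $B$. The \emph{standard schedule} for $I_1,\dots,I_m$ processes, for $i=1,\dots,m$, the jobs $J_{ij}$ with $j\notin I_i$ (load $S-A=\Delta$) and then the filler of group $i$, and it ends with the $3m$ \emph{chosen} jobs $J_{ij}$, $j\in I_i$, in SPT order. The regular jobs of group $i$ that are not chosen finish by $i\Delta+(i-1)\Lambda=D_i-\Lambda\le d_{ij}$, and the filler finishes at $D_i$. So only chosen jobs can be tardy.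

\subsection*{The primary criterion}
For a schedule, let $k_i$ be the number of tardy jobs in groups $1,\dots,i$, and $k_0=0$.

\begin{lemma}\label{lem:B1}
\begin{itemize}
\item[(a)] In every schedule the tardy jobs of groups $1,\dots,i$ have total length at least $iA$.
\item[(b)] In every schedule $k_i\ge3i$ for all $i$.
\item[(c)] The minimum of $\sum U_j$ is $3m$. Every standard schedule is primary-optimal, and its tardy jobs are the chosen jobs.
\item[(d)] In a primary-optimal schedule all fillers are early.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The early jobs of groups $1,\dots,i$ finish by $D_i=i(S-A+\Lambda)$, and the total length of these groups is $i(S+\Lambda)$.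

(b) At most $3i-1$ jobs have total length at most $(3i-1)(L+\frac B2)=3iL-L+(3i-1)\frac B2<3iL<iA$, because $(3i-1)\frac B2<3mB=L$. This would contradict (a).

(c) By (b), $\sum U_j=k_m\ge3m$. A standard schedule has at most $3m$ tardy jobs, all chosen, so it has exactly $3m$ and they are all the chosen jobs. A standard schedule exists: take $I_i=\{u,v,w\}$ for all $i$.

(d) There are exactly $3m$ tardy jobs. If one were a filler, their total length would be at most
\[
(3m-1)\big(L+\tfrac B2\big)+\Lambda=3mL-3mB+(3m-1)\tfrac B2+2mB<3mL+mB=mA,
\]
contradicting (a) with $i=m$.
\end{proof}

To evaluate the tardiness we need to know where the tardy jobs are. The loads are not fixed exactly, so gaps may be available before $D_m$; the next lemma shows that they are too short to hold a regular job.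

\begin{lemma}\label{lem:B2}
Consider a primary-optimal schedule with early set $E$ and tardy set $R$. Then $R$ consists of $3m$ regular jobs, processed contiguously from time $P(E)$ after all jobs of $E$. Reordering these jobs in any way gives a primary-optimal schedule with the same tardy set.
\end{lemma}

\begin{proof}
The first statement is Lemma~\ref{lem:B1}(c),(d). Hence $P(R)<3mL+\frac{3mB}2=mA+\frac{mB}2$, and
\[
P(E)=m(S+\Lambda)-P(R)=D_m+mA-P(R)>D_m-\tfrac{mB}2>D_m-L.
\]
If some $J\in R$ preceded the last early job, that job would complete no earlier than $P(E)+p_J>(D_m-L)+L=D_m$, after every due date, which is impossible. So $R$ is processed after $E$. In any order of the tail each of its jobs completes after $P(E)+L>D_m$ and is tardy, and the jobs of $E$ are unaffected.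
\end{proof}

\subsection*{The secondary criterion}
Let $R$ be the tardy set of a primary-optimal schedule, and let $G(R)$ be the least value of $\sum T_j$ over primary-optimal schedules with tardy set $R$. Let $N=\pi(R)$, let $M$ be the profile of the regular jobs of one group, and let $\alpha_i$ be the sum of the values $a_j$ over the jobs $J_{hj}\in R$ with $h\le i$. Put $\alpha_0=0$.

\begin{lemma}\label{lem:B3}
$G(R)$ is attained when the tail is in SPT order, and
\begin{equation}\label{eq:G}
G(R)-Q=\tfrac12\|N-M\|^2+\tfrac12\big(P(R)-S\big)+\sum_{i=1}^{m-1}\big(H(k_i-3i)+\alpha_i-iB\big),
\end{equation}
where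
\[
Q=3m^2(S+\Lambda)+\tfrac12\sum_t(M_t-M_t^2)-3m^2H+\sum_{i=1}^{m-1}(3iH+iB)
\]
is an integer that depends only on the instance.
\end{lemma}

\begin{proof}
We have $\sum T_j=\sum_{J\in R}(C_J-d_J)$. Let $n_i=k_i-k_{i-1}$ be the number of tardy jobs of group $i$. By Lemmas~\ref{lem:B2} and~\ref{lem:spt} the minimum is attained in SPT order, and
\begin{equation}\label{eq:G0}
G(R)=3mP(E)+\tfrac12\|N\|^2+\tfrac12P(R)-\sum_in_iD_i+\sum_{J_{ij}\in R}\delta_{ij}.
\end{equation}
Since $\max\{0,a_j-a_k\}=q_j-\min(q_j,q_k)$, the first part of $\delta_{ij}$ equals $3mq_j-\sum_k\min(q_j,q_k)$. Summing over $R$ and using (P3),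
\[
\sum_{J_{ij}\in R}\delta_{ij}=3mP(R)-\langle M,N\rangle+\sum_{J_{ij}\in R}(m-i)a_j.
\]
The first term removes the dependence of \eqref{eq:G0} on the start of the tail, because $3mP(E)+3mP(R)=3m^2(S+\Lambda)$. The second term completes the square: $\tfrac12\|N\|^2-\langle M,N\rangle=\tfrac12\|N-M\|^2-\tfrac12\|M\|^2$. In the third term a job of group $i$ is counted $m-i$ times, once for each of $\alpha_i,\dots,\alpha_{m-1}$, so the term equals $\sum_{i<m}\alpha_i$. Finally, since $k_m=3m$,
\[
\sum_in_iD_i=H\sum_{i=1}^mi(k_i-k_{i-1})=H\Big(mk_m-\sum_{i<m}k_i\Big)=3m^2H-H\sum_{i<m}k_i.
\]
Substituting in \eqref{eq:G0},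
\begin{align*}
G(R)={}&3m^2(S+\Lambda)+\tfrac12\big(S-\|M\|^2\big)-3m^2H\\
&+\tfrac12\|N-M\|^2+\tfrac12\big(P(R)-S\big)+\sum_{i<m}(Hk_i+\alpha_i).
\end{align*}
By (P2), $S-\|M\|^2=\sum_t(M_t-M_t^2)$, a sum of even integers, and \eqref{eq:G} follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We show that every term on the right of \eqref{eq:G} is nonnegative. By Lemma~\ref{lem:B1}(a), $P(R)\ge mA=S$. For the last sum, note that $\alpha_i$ may fall below $iB$ if the first $i$ groups give up extra jobs, and that the factor $H$ makes this unprofitable. Indeed, Lemma~\ref{lem:B1}(a) reads $k_iL+\alpha_i\ge i(3L+B)$, that is, $\alpha_i-iB\ge-L(k_i-3i)$. Hence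
\[
H(k_i-3i)+\alpha_i-iB\ \ge\ (H-L)(k_i-3i)\ \ge\ 0,
\]
because $k_i\ge3i$ and $H>\Delta=(m-1)A\ge A>L$; here $m\ge2$ is used. The left side vanishes if and only if $k_i=3i$ and $\alpha_i=iB$. Moreover $N=M$ implies $P(R)=S$ by (P2), and then $\alpha_m=S-3mL=mB$. Therefore $G(R)\ge Q$, and
\begin{equation}\label{eq:tight}
G(R)=Q\iff N=M,\text{ and }k_i=3i,\ \alpha_i=iB\text{ for all }i\le m.
\end{equation}

Suppose that a primary-optimal schedule has $\sum T_j\le Q$. Then its tardy set $R$ satisfies $G(R)=Q$. By \eqref{eq:tight} each group has $k_i-k_{i-1}=3$ tardy regular jobs, with $a$-sum $\alpha_i-\alpha_{i-1}=B$, and by (P4) the $3m$ tardy lengths form the multiset $\{q_1,\dots,q_{3m}\}$. A length-preserving bijection from $R$ to the indices $1,\dots,3m$ turns the $m$ triples of jobs into a partition of the indices into triples with $a$-sum $B$.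

Conversely, let $I_1,\dots,I_m$ be such a partition. By Lemma~\ref{lem:B1}(c) the standard schedule is primary-optimal and its tardy set $R$ is the set of chosen jobs. Every index is chosen once, so $N=M$, and $k_i=3i$, $\alpha_i=iB$. The tail is in SPT order, so $\sum T_j=G(R)=Q$.

The instance has $m(3m+1)$ jobs. Its numbers and $|Q|$ are bounded by a polynomial in $m$ and $B$, because $M$ has entries at most $3m$ and vanishes beyond index $L+B$, and they are computed in time polynomial in $m$ and $B$. This proves the first statement. The second follows by setting $w_j=1$ for all $j$.
\end{proof}

\begin{remark}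
The term $(m-i)a_j$ in $\delta_{ij}$ cannot be dropped. Without it the proofs above go through with $\alpha_i-iB$ deleted from \eqref{eq:G} and $iB$ deleted from $Q$. Now split the indices into any $m$ triples and number these by nonincreasing $a$-sum. Then $\alpha_i\ge iB$ for all $i$, so in the schedule built like a standard schedule the other regular jobs of group $i$ finish by $iS-(3iL+\alpha_i)+(i-1)\Lambda\le D_i-\Lambda$, the filler finishes by $D_i$, and the schedule is primary-optimal with $N=M$ and $k_i=3i$. Every instance would reach the threshold.
\end{remark}

\begin{remark}\label{rem:unit}
For $1\|\mathrm{Lex}(\sum U_j,\sum C_j)$ neither construction applies as it stands. In Section~\ref{sec:A} the weights proportional to the lengths fix the loads and the start times of all blocks (Lemma~\ref{lem:A2}). In this section the due dates enter the value of the secondary criterion (equation \eqref{eq:G0}), whereas they do not enter $\sum C_j$.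
\end{remark}

\section{Weighted sums and constrained versions}\label{sec:D}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $(f,g)$ be $(\sum w_jU_j,\sum C_j)$ or $(\sum U_j,\sum T_j)$, and take an instance and a threshold $Q$ produced by the reduction of Section~\ref{sec:A} or~\ref{sec:B}. Let $V$ be the minimum of $f$ and $g^*$ the minimum of $g$ over primary-optimal schedules. The value $V$ is known explicitly: it is the total weight minus $\big(\sum_iD_i+2m\big)$ in the first case (Lemma~\ref{lem:A2}) and $3m$ in the second (Lemma~\ref{lem:B1}(c)).

The schedules with $f\le V$ are the primary-optimal ones, so the constrained problem has optimal value $g^*$. For the weighted sum put $\lambda=nP+1$. Every completion time is at most $P$, so $0\le g\le nP<\lambda$. Since $f$ is integer-valued, a schedule with $f>V$ has $\lambda f+g\ge\lambda V+\lambda>\lambda V+g^*$. Hence the minimum of $\lambda f+g$ is $\lambda V+g^*$. In both cases an optimal schedule decides whether $g^*\le Q$, and $V$ and $\lambda$ are bounded by a polynomial in $m$ and $B$.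
\end{proof}

\section{A bounded number of due dates}\label{sec:C}

We prove Theorem~\ref{thm:C}.

\subsection*{Hardness for one due date}
An optimal schedule for either problem minimizes $\sum w_jU_j$. With a common due date $d$, the early set $E$ of any schedule has $P(E)\le d$, and any set with $P(E)\le d$ is early when processed first. So the early set of an optimal schedule has maximum weight among the sets of total length at most $d$. Finding such a set is the \textsc{Knapsack} problem, which is binary NP-hard. An instance with one due date has at most $k$ due dates for every $k\ge1$.

\subsection*{Blocks}
Let $d^{(1)}<\dots<d^{(k)}$ be the distinct due dates; if there are fewer than $k$, replace $k$ by their number. Put $d^{(0)}=-1$ and $d^{(k+1)}=\infty$, and let $c(j)$ be the index with $d_j=d^{(c(j))}$. Let $W=\sum_jw_j$. In a schedule, \emph{block} $b$ ($1\le b\le k+1$) is the set of jobs with $d^{(b-1)}<C_j\le d^{(b)}$; the choice $d^{(0)}=-1$ puts jobs with $C_j=0$ into block $1$. Completion times are nondecreasing along the sequence, so the blocks are contiguous and appear in the order $1,\dots,k+1$. A job $J_j$ of block $b$ is tardy if and only if $c(j)<b$. Thus the blocks determine $\sum w_jU_j$, and within a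 block the order can be chosen for the secondary criterion alone, as long as the completion times stay in $(d^{(b-1)},d^{(b)}]$. For block loads $\ell_1,\dots,\ell_{k+1}$ let $s_b=\sum_{b'<b}\ell_{b'}$ be the start of block $b$. Reordering never violates the upper bound $d^{(b)}$. It may violate the lower bound, since a short job moved to the front of block $b$ can finish by $d^{(b-1)}$. The two algorithms treat this point differently.

\subsection*{Total completion time}
Here the lower bounds can be dropped, because a job that finishes sooner than its block suggests can only improve the primary value. Call an assignment of the jobs to blocks $1,\dots,k+1$ \emph{feasible} if its loads satisfy $\ell_1+\dots+\ell_b\le d^{(b)}$ for $b\le k$. Let $\hat f$ be the total weight of the jobs $J_j$ assigned to a block $b>c(j)$, and let $\hat g$ be the value of $\sum C_j$ in the schedule that processes the blocks in order, each in SPT order.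

In that schedule a job assigned to block $b\le c(j)$ finishes by $d^{(b)}\le d_j$ and is early, so the schedule has values $f\le\hat f$ and $g=\hat g$. Conversely, the blocks of a schedule with values $(f,g)$ form a feasible assignment with $\hat f=f$ and, by Lemma~\ref{lem:spt} applied to each block, $\hat g\le g$. Let $(f^*,g^*)$ be the optimal values and $(F,G)$ the lexicographic minimum of $(\hat f,\hat g)$. The second statement gives $(F,G)\le(f^*,g^*)$ lexicographically. The first gives a schedule with values $(f,G)$ and $f\le F$, so $(f^*,g^*)\le(f,G)\le(F,G)$. Hence all three pairs are equal, and the schedule of a minimizing assignment is optimal.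

To compute $(F,G)$, number the jobs in SPT order and append them one at a time to the end of a block, so that every block is in SPT order. A state consists of the current loads $\ell_b$, the current numbers of jobs $\nu_b$, and the current $\hat f$; its value is the least sum of completion times measured from the starts of the blocks. Appending $J_j$ to block $b$ adds $p_j$ to $\ell_b$, adds $1$ to $\nu_b$, adds $w_j$ to $\hat f$ if $b>c(j)$, and adds the new $\ell_b$ to the value. After the last job, discard the states with infeasible loads, add $\sum_b\nu_bs_b$ to the value to obtain $\hat g$, and take the lexicographic minimum. Each of the $n$ stages has at most $(P+1)^{k+1}(n+1)^{k+1}(W+1)$ states, with $k+1$ transitions each.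

\subsection*{Total tardiness}
The exchange argument for $\sum T_j$ uses the identity $T_j=C_j-d_j$, which holds for jobs that are actually tardy. We therefore keep the lower bounds, and we do so by fixing the first job of each block: no job of the block finishes before it.

A \emph{guess} consists of the set of nonempty blocks, loads $\ell_b\in\{0,\dots,P\}$ with $\ell_b=0$ for empty blocks, and distinct jobs $J_{h_b}$, the \emph{leaders} of the nonempty blocks, such that
\[
s_b+p_{h_b}>d^{(b-1)}\qquad\text{and}\qquad s_b+\ell_b\le d^{(b)}
\]
for every nonempty block $b$. There are $O\big(2^{k+1}(P+1)^{k+1}n^{k+1}\big)$ guesses. Given a guess, assign the other jobs to nonempty blocks so that block $b$, with its leader, has load $\ell_b$. Process the blocks in order, and block $b$ as follows: the leader; then the other jobs with $c(j)<b$ in SPT order; then the other jobs with $c(j)\ge b$. Call such a schedule \emph{normal}. All completion times in block $b$ lie between $s_b+p_{h_b}$ and $s_b+\ell_b$, hence in $(d^{(b-1)},d^{(b)}]$. So exactly the jobs with $c(j)<b$ are tardy, each with tardiness $C_j-d_j$.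

Some optimal schedule is normal. Indeed, take any schedule; its nonempty blocks, loads and first jobs form a guess. Reorder the jobs after the first one in each block as above. The result is normal with the same blocks, so the tardy set and $\sum w_jU_j$ are unchanged, and so are the completion times of the leaders. Moving the tardy non-leaders of a block directly behind the leader, in their old relative order, delays none of them, and sorting them into SPT order does not increase the sum of their completion times by Lemma~\ref{lem:spt}. Hence $\sum T_j$ does not increase.

For a fixed guess, insert the non-leaders in SPT order. A state records, for each block, the current load $\ell'_b$ and the current load $\theta_b$ of tardy non-leaders, together with the current value of $\sum w_jU_j$; its value is the least total tardiness. Initially $\ell'_b=p_{h_b}$ and $\theta_b=0$ for nonempty blocks, and the leaders with $c(h_b)<b$ contribute $w_{h_b}$ to the tardy weight and $s_b+p_{h_b}-d_{h_b}$ to the value. Inserting $J_j$ into a nonempty block $b$ adds $p_j$ to $\ell'_b$. If $c(j)<b$, it also adds $p_j$ to $\theta_b$, adds $w_j$ to the tardy weight, and adds $s_b+p_{h_b}+\theta_b-d_j$, with the new $\theta_b$, to the value,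 because $J_j$ completes at $s_b+p_{h_b}+\theta_b$. After the last job keep the states with $\ell'_b=\ell_b$ for all $b$, and take the lexicographic minimum of tardy weight and value over all kept states and all guesses. Each stage has at most $(P+1)^{2k+2}(W+1)$ states.

In both algorithms an optimal schedule is recovered by tracing back the transitions. For fixed $k$ the running times are polynomial in $n$, $P$ and $W$, so both algorithms are pseudo-polynomial. This completes the proof of Theorem~\ref{thm:C}.

\begin{thebibliography}{9}

\bibitem{GJ} Garey and Johnson, 1979.

\bibitem{HLZ} Huo, Leung and Zhao, 2007.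

\bibitem{Source} Updated Complexity Results In Single-Machine Primary-Secondary Scheduling For Minimizing Two Regular Criteria, \texttt{https://schedulingseminar.com/\allowbreak presentations/\allowbreak SchedulingSeminar\_JinjiangYuan.pdf}

\end{thebibliography}
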